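# Thue inequalities with few terms: $N(F,h)\ll h^{2/n}+s$

## 1. Positive forms with even exponents, and what changes for general forms

Throughout, $F(x,y)\in\mathbb Z[x,y]$ is a binary form of degree $n\ge 3$, irreducible over $\mathbb Q$, with exactly $s+1$ nonzero coefficients. For real $h\ge 1$ let $N(F,h)$ be the number of pairs $(x,y)\in\mathbb Z^2$ with $\gcd(x,y)=1$ and $|F(x,y)|\le h$. We write $H=h^{1/n}\ge 1$. The notation $A\ll B$ means $A\le C\,B$ with an absolute constant $C$, independent of $n,s,h,F$; the letter $C$ may change from line to line.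

Irreducibility gives two facts at once. If $F(1,0)=0$ then $y$ divides $F$, and if $F(0,1)=0$ then $x$ does; so $F(1,0)F(0,1)\ne 0$, the monomials $x^n$ and $y^n$ both occur, and $s\ge 1$. Also $F(x,y)\neq 0$ for every nonzero integer point, since a rational zero would give a rational linear factor.

Here is a case that is settled in two lines. Suppose $n$ is even, all exponents occurring in $F$ are even, and all nonzero coefficients are positive. The coefficients of $x^n$ and $y^n$ are integers $\ge 1$ and all other terms are $\ge 0$, so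
$$F(x,y)\ \ge\ x^n+y^n\ \ge\ \max(|x|,|y|)^n .$$
Hence $|F(x,y)|\le h$ forces $\max(|x|,|y|)\le H$, and $N(F,h)\le(2H+1)^2\le 9H^2=9h^{2/n}$. The number of terms plays no role.

In general, Mueller and Schmidt (1987) proved $N(F,h)\ll s^2h^{2/n}(1+\log h^{1/n})$ and conjectured $N(F,h)\ll s\,h^{2/n}$. The question, in plain words: does the number of primitive solutions grow at most linearly in the number of terms, with no logarithm and with no dependence on the degree except through $h^{2/n}$? The answer is yes, and more is true.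

**Theorem 1.** There is an absolute constant $C$ such that for every irreducible form $F\in\mathbb Z[x,y]$ of degree $n\ge3$ with exactly $s+1$ nonzero coefficients and every real $h\ge1$,
$$N(F,h)\le C\,(h^{2/n}+s).$$
In particular $N(F,h)\le 2C\,s\,h^{2/n}$, which is the Mueller–Schmidt conjecture.

The second sentence follows from the first because $a+b\le 2ab$ for $a,b\ge 1$.

What changes when we leave the positive even forms? Three things.

First, the box $\max(|x|,|y|)\le H$ may have the wrong shape. The form $(x-ky)^4+2y^4$ has exactly as many solutions as $x^4+2y^4$, since one passes between them by $(x,y)\mapsto(x-ky,y)$, but its solutions lie in a box skewed by $k$. So we must choose good real coordinates.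

Second, the form can be small far away from the origin: we shall see a form with value $1$ at $(0,1),(1,1),\dots,(s-1,1)$. A form is small at points whose direction is close to zeros of $F$, so we must count points near zeros.

Third, $F$ has $n$ zeros, while we may only pay for $s$, and $s$ may be $1$ while $n$ is huge. This is the serious difficulty. We shall first obtain a bound with constants depending on $n$, and then see precisely where $n$ has to be replaced.

## 2. Two families of forms, and all solutions instead of primitive ones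

**Theorem 2.** There is an absolute $c>0$ such that for all $n\ge3$, $1\le s\le n$, $h\ge1$ there is an irreducible form $F$ of degree $n$ with exactly $s+1$ nonzero coefficients and $N(F,h)\ge c\,(h^{2/n}+s)$.

*Proof.* We exhibit one family with $N\gg s$ and one with $N\gg H^2$; whichever corresponds to the larger of $s$ and $h^{2/n}$ proves the theorem.

**Family (i).** Its purpose is to have many solutions with $F=1$. Let
$$F=y^n+2x^{\,n-s+1}\prod_{j=1}^{s-1}(x-jy).$$
The second summand contributes exactly the $s$ monomials $x^{n-s+1+i}y^{s-1-i}$, $0\le i\le s-1$. Their coefficients are, up to sign, twice the elementary symmetric functions of $1,\dots,s-1$, hence nonzero, and none of the monomials is $y^n$. So $F$ has $s+1$ terms. The polynomial $F(1,y)=y^n+2\prod_{j=1}^{s-1}(1-jy)$ is monic of degree $n$, its other coefficients are even, and its constant term is $2$; by Eisenstein's criterion at $2$ it is irreducible, so $F$ is. Finally $F(j,1)=1$ for $0\le j\le s-1$, so the points $\pm(j,1)$ give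 $N(F,h)\ge 2s$ for all $h\ge 1$.

**Family (ii).** Its purpose is to be small on a whole box. Let $F=x^n+2y^n+2\sum_{i=1}^{s-1}x^iy^{n-i}$. It has $s+1$ terms, and $F(x,1)$ is Eisenstein at $2$. With $m=\max(|x|,|y|)$ we get $|F|\le(2n+1)m^n\le(2m)^n$, because $2n+1\le 2^n$ for $n\ge3$. So every primitive point with $m\le R:=H/2$ is counted. If $H\ge2$, put $k=\lfloor R\rfloor\ge1$. Among the $k^2$ points with $1\le x,y\le k$, at most $\sum_p(k/p)^2$ are not primitive, and $\sum_pp^{-2}\le\frac14+\sum_{l\ge3\text{ odd}}l^{-2}=\frac14+\frac{\pi^2}8-1<\frac12$. So $N(F,h)\ge k^2/2\ge R^2/8=H^2/32$. If $1\le H<2$, then $F(1,0)=1$ gives $N(F,h)\ge2\ge H^2/2$. $\square$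

**Corollary 3.** The number $Z(F,h)$ of all $(x,y)\in\mathbb Z^2$ with $|F(x,y)|\le h$ is $\ll h^{2/n}+s\,h^{1/n}$, and this is also sharp for all $n,s,h$ up to absolute constants.

*Proof (assuming Theorem 1).* A solution other than $(0,0)$ is $q$ times a primitive point with $q\ge1$, and at that primitive point $1\le|F|\le h/q^n$. So $q\le H$, and the primitive point is counted by $N(F,h/q^n)\le C(H^2/q^2+s)$. Hence $Z(F,h)\le1+\sum_{q\le H}C(H^2/q^2+s)\ll H^2+sH$. For the lower bound, in family (i) the points $\pm q(j,1)$ with $1\le q\le H$, $0\le j\le s-1$ are distinct and have $|F|=q^n\le h$; they number $2s\lfloor H\rfloor\ge sH$. Family (ii) gives $\gg H^2$. $\square$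

The rest of the notes proves Theorem 1.

## 3. Roots on a sphere, and the profile of a direction

The unknown good coordinates are a matrix $g\in SL_2(\mathbb R)$, which we choose later. Factor $F=\prod\ell_i$ into complex linear forms; since $F$ is irreducible, they are pairwise non-proportional. Write
$$\tilde F=F\circ g=\prod_{i=1}^nL_i,\qquad L_i=\ell_i\circ g=a_iX+b_iY,\qquad\|L_i\|^2=|a_i|^2+|b_i|^2,\qquad r_i=(-b_i,a_i).$$
Then $L_i(P)=\det(P,r_i)$, and $r_i$ spans the zero line of $L_i$. We call the $r_i$, as points of $\mathbb P^1(\mathbb C)$, the *roots*. Integer points become points of the lattice $\Lambda=g^{-1}\mathbb Z^2$, of covolume $1$, and $\tilde F(P)=F(gP)$.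

**Definition (distance).** For nonzero $u,v\in\mathbb C^2$ put
$$d(u,v)=\frac{|\det(u,v)|}{\|u\|\,\|v\|}\in[0,1].$$
For unit vectors, Lagrange's identity says $|\langle u,v\rangle|^2+|\det(u,v)|^2=1$. If $\Pi_u$ is the orthogonal projection onto the line of $u$, then $\|\Pi_u-\Pi_v\|_{\mathrm{Frob}}^2=2-2|\langle u,v\rangle|^2=2d(u,v)^2$; so $d$ is, up to the factor $\sqrt2$, a norm distance, and satisfies the triangle inequality. (It is the Euclidean distance on a sphere of diameter $1$.) For real directions at angle $\varphi$ it equals $|\sin\varphi|$.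

Put $\rho_{ij}=d(r_i,r_j)$ and $A=\big(\prod\|L_i\|\big)^{1/n}$.

**Definition (depth and profile).** For a direction $v$ the depth at the $i$-th root is $\tau_i(v)=-\log d(v,r_i)\in[0,\infty]$. The profile of $v$ is
$$k_v(\tau)=\#\{i:\ d(v,r_i)\le e^{-\tau}\},\qquad c_v(\tau)=\frac{k_v(\tau)}n\in[0,1]\qquad(\tau\ge0),$$
a nonincreasing function. The sorted depths are $\tau_{(1)}(v)\ge\tau_{(2)}(v)\ge\dots\ge\tau_{(n)}(v)$, so $k_v(\tau)\ge m$ exactly when $\tau_{(m)}(v)\ge\tau$.

Integrating, $\int_0^\infty c_v\,d\tau=\frac1n\sum_i\tau_i(v)$. Since $|L_i(Q)|=\|Q\|\,\|L_i\|\,d(Q,r_i)$, for every real $Q\ne0$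
$$\frac1n\log|\tilde F(Q)|=\log A+\log\|Q\|-\int_0^\infty c_Q(\tau)\,d\tau,\tag{1}$$
where both sides are $-\infty$ if $\tilde F(Q)=0$.

**Example.** Let $F=x^n+2y^n$ and $g=\mathrm{diag}(\mu,\mu^{-1})$ with $\mu^{2n}=2$. Then $\tilde F=\mu^nX^n+2\mu^{-n}Y^n=\sqrt2\,(X^n+Y^n)$, the roots are $(\xi,1)$ with $\xi^n=-1$, and $A=\sqrt2\cdot2^{1/(2n)}$. All roots have distance $1/\sqrt2$ from $e_1=(1,0)$, so $c_{e_1}=1$ up to $\tau=\frac12\log2$ and $0$ afterwards. In (1) at $Q=e_1$, the right side is $\frac12\log2+\frac{\log2}{2n}-\frac12\log2=\frac1n\log\sqrt2$, as it should be.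

Let $\mathcal P$ be the set of primitive $P\in\Lambda$, taken up to sign, with $|\tilde F(P)|\le h$. It is finite by Thue's theorem, $N(F,h)=2|\mathcal P|$, and $\tilde F(P)\ne0$ on $\mathcal P$. For $P\in\mathcal P$ put
$$t=t_P=\log\|P\|,\qquad u=u_P=t_P-\log H .$$
Since $\frac1n\log|\tilde F(P)|\le\log H$, formula (1) gives
$$\int_0^\infty c_P\,d\tau\ \ge\ u+\log A\qquad(P\in\mathcal P).\tag{2}$$
So a point of norm $He^u$ can only be a solution if its average depth is at least $u+\log A$. For distinct $P,P'\in\mathcal P$ we have $|\det(P,P')|\ge1$, because $\Lambda$ has covolume $1$ and the two points are not proportional. Hence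
$$d(P,P')\ge e^{-t_P-t_{P'}}.\tag{3}$$

**Lemma 4 (lattice counting).** (a) $\#\{P\in\mathcal P:\|P\|\le R\}\le1+\pi R^2$. (b) A set of $P\in\mathcal P$ with $\|P\|\le R$ and pairwise $d\le2r$ has at most $1+2\pi rR^2$ elements.

*Proof.* Directions form a circle of length $\pi$ (angles mod $\pi$). By (3) and $\sin\varphi\le\varphi$, the directions in question have spacing $\ge R^{-2}$. If there are at least two, the gaps around the circle sum to $\pi$, so there are at most $\pi R^2$ of them. This is (a). In (b), if $2r\ge1$ the claim follows from (a). If $2r<1$, then $\varphi\le\frac\pi2\sin\varphi$ on $[0,\frac\pi2]$ shows that all directions lie within angle $\pi r<\frac\pi2$ of one of them, so on an arc of length $2\pi r$; the spacing allows at most $1+2\pi rR^2$. $\square$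

We shall often use (b) for points within $\varrho$ of a fixed centre: they have pairwise $d\le2\varrho$, so $r=\varrho$.

## 4. The discriminant penalizes clusters of roots

If $A$ were tiny, (2) would be useless. The discriminant is a nonzero integer, invariant under $SL_2(\mathbb R)$, so
$$1\le|D(F)|=|D(\tilde F)|=\prod_{i<j}|\det(r_i,r_j)|^2=\prod_{i<j}(\|r_i\|\|r_j\|\rho_{ij})^2=A^{2n(n-1)}\prod_{i<j}\rho_{ij}^2,$$
since each index lies in $n-1$ pairs. Therefore
$$\log A\ \ge\ \frac1{n(n-1)}\sum_{i<j}\log\frac1{\rho_{ij}}\ \ge\ 0.\tag{4}$$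
Equation (4) says more than $\log A\ge 0$: if many roots crowd around a point $P$, then $\log A$ is large, and (2) becomes harder to satisfy. To make this quantitative, note $\rho_{ij}\le d(r_i,P)+d(P,r_j)\le2e^{-\min(\tau_i(P),\tau_j(P))}$, and $\sum_{i<j}\min(\tau_i,\tau_j)=\int_0^\infty\frac{k(k-1)}2d\tau$, as the integrand counts pairs of roots that are both at depth $\ge\tau$. Inserting this in (4), and dropping a part of a nonnegative integral, for $P\in\mathcal P$ and $0\le\sigma\le\infty$
$$\log A\ \ge\ \frac12\int_0^\sigma\kappa_P\,d\tau-\frac12\log2,\qquad\kappa_P=\frac{k_P(k_P-1)}{n(n-1)}.\tag{5}$$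

Subtracting (5) from (2) leads to $\int(c_P-\frac12\kappa_P)$. With $w_m=\frac{n-m}{n(n-1)}$ we have $\sum_{m\le k}w_m=\frac{2kn-k^2-k}{2n(n-1)}=\frac kn-\frac{k(k-1)}{2n(n-1)}$, that is, $c-\frac12\kappa=\sum_{m\le k}w_m$. Integrating, and using that $k_P(\tau)\ge m$ exactly for $\tau\le\tau_{(m)}(P)$,
$$\int_0^\sigma\big(c_P-\tfrac12\kappa_P\big)d\tau=\sum_{m=1}^nw_m\min(\tau_{(m)}(P),\sigma).\tag{6}$$
The weights satisfy
$$0\le w_m\le\frac1n,\qquad\sum_{m=1}^nw_m=\frac12,\qquad\sum_{m\le n/2}w_m\le\frac5{12}.\tag{7}$$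
For the last, the formula for $\sum_{m\le k}w_m$ gives $\frac{3n-2}{8(n-1)}=\frac38+\frac1{8(n-1)}$ for even $n$ (largest at $n=4$, where it is $\frac5{12}$) and $\frac{3n-1}{8n}<\frac38$ for odd $n$.

## 5. Balanced coordinates

We can only use roots that are close. The next notion makes at least half of the roots harmless.

**Definition.** A real direction $v$ is *balanced* if $\sum_{i=1}^nd(v,r_i)^2=\frac n2$.

**Example.** For $X^n+Y^n$ every real direction is balanced: with $v=(\cos\theta,\sin\theta)$ and root $(\xi,1)$, $|\xi|=1$, we get $d(v,r)^2=\frac12|\cos\theta-\xi\sin\theta|^2=\frac12(1-2\,\mathrm{Re}\,\xi\,\cos\theta\sin\theta)$, and $\sum\xi=0$.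

If $v$ is balanced and $m>n/2$, then $m$ of the roots have $d\le e^{-\tau_{(m)}(v)}$ and the others have $d\le1$, so $\frac n2\le me^{-2\tau_{(m)}(v)}+n-m$, which means $\tau_{(m)}(v)\le\frac12\log\frac{2m}{2m-n}$. Put $l=2m-n\in[1,n]$; since $2m\le2n$ and $n!\ge(n/e)^n$,
$$\frac1n\sum_{m>n/2}\tau_{(m)}(v)\le\frac1{2n}\sum_{l=1}^n\log\frac{2n}l\le\frac{1+\log2}2<0.85.\tag{8}$$

**Lemma 5.** (a) There is $g\in SL_2(\mathbb R)$ for which every real direction is balanced; call this $g$ *fully balanced*. (b) There is a diagonal $g=\mathrm{diag}(\mu,\mu^{-1})$, $\mu>0$, for which $e_1=(1,0)$ and $e_2=(0,1)$ are balanced.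

*Proof.* The idea is to minimize $A$ over $g$. Let $\Phi(g)=\sum_i\log\|\ell_i\circ g\|$, where $\|\ell\circ g\|^2=|\ell(ge_1)|^2+|\ell(ge_2)|^2$.

**Step 1: the minimum exists in (a).** $\Phi$ is continuous and invariant under $g\mapsto gk$, $k\in SO(2)$. Write $g=k_1\delta_ak_2$ with $k_1,k_2\in SO(2)$, $\delta_a=\mathrm{diag}(e^a,e^{-a})$, $a\ge0$. Then $\|\ell_i\circ g\|^2=e^{2a}|\ell_i(k_1e_1)|^2+e^{-2a}|\ell_i(k_1e_2)|^2$, so $\|\ell_i\circ g\|\ge\max(e^a|\ell_i(k_1e_1)|,e^{-a}\|\ell_i\|)$. For $i\ne j$ the forms $\ell_i,\ell_j$ have no common nonzero zero, so $\max(|\ell_i(w)|,|\ell_j(w)|)$ is bounded below on the real unit circle. Hence there is $\delta>0$ such that for each real unit $w$ at most one $i$ has $|\ell_i(w)|<\delta$. Therefore $\Phi(g)\ge(n-1)(a+\log\delta)-a-O_F(1)$, which tends to $\infty$ with $a$ because $n\ge3$. The matrices $k_1\delta_a$ with bounded $a$ form a compact set, so $\Phi$ attains its minimum at some $g$.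

**Step 2: the minimum is fully balanced.** Let $v=ke_1$, $v^\perp=ke_2$ with $k\in SO(2)$, and $L_i=\ell_i\circ g$. Then
$$\Phi(gk\delta_a)=\frac12\sum_i\log\big(e^{2a}|L_i(v)|^2+e^{-2a}|L_i(v^\perp)|^2\big)$$
is minimal at $a=0$. Its derivative there vanishes: $\sum(|L_i(v)|^2-|L_i(v^\perp)|^2)/\|L_i\|^2=0$. Since $|L_i(v)|^2+|L_i(v^\perp)|^2=\|L_i\|^2$ and $d(v,r_i)=|L_i(v)|/\|L_i\|$, this reads $\sum(2d(v,r_i)^2-1)=0$.

**Step 3: part (b).** Minimize $\Phi(\delta_a)$ over $a\in\mathbb R$. It tends to $\infty$ at $\pm\infty$ because $F(1,0)F(0,1)\ne0$ makes all coefficients of the $\ell_i$ nonzero. The derivative condition says that $e_1$ is balanced, and $d(e_1,r)^2+d(e_2,r)^2=1$ shows that $e_2$ is balanced too. $\square$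

Now compare depth with counting. A solution with $j\le u<j+1$ has norm at most $He^{j+1}$, and in a disc of radius $\varrho$ Lemma 4(b) allows about $\varrho H^2e^{2j}$ of them. So we want depth strictly more than $2u$, in order that the sum over $j$ converges. If we used only $\log A\ge0$, then for fully balanced $g$, (2) and (8) give $\frac1n\sum_{m\le n/2}\tau_{(m)}(P)\ge u-0.85$; the weights sum to at most $\frac12$, and we get some depth $\ge2u-1.7$. That is exactly on the border: each $j$ contributes a multiple of $H^2$, and the sum over $j\le\log H$ produces $H^2\log H$. With (5) the weights sum to at most $\frac5{12}$, and $\frac{12}5>2$. This is how the logarithm is removed. To spend the gain between $2$ and $\frac{12}5$ we set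
$$a_m=2.2+\frac1{50}\sqrt{n/m}.$$
Since $w_m\le\frac1n$ and $\frac1n\sum_{m\le n/2}\sqrt{n/m}\le\int_0^{1/2}x^{-1/2}dx=\sqrt2$,
$$\sum_{m\le n/2}w_ma_m\le2.2\cdot\frac5{12}+\frac{\sqrt2}{50}<0.95.\tag{9}$$

**Lemma 6 (points near clusters).** Let $j\ge1$ and $m_0\ge1$ be integers. The number of $P\in\mathcal P$ with $j\le u_P<j+1$ for which some integer $m\in[m_0,n/2]$ satisfies $\tau_{(m)}(P)\ge a_mu_P$ is at most $2n/m_0+CH^2e^{-j/5}$.

*Proof.* Sort by dyadic size of $m$: suppose $m\in[m_i,2m_i)$ with $m_i=2^im_0\le n/2$. Such a $P$ has at least $m_i$ roots within $\varrho_i=\exp\big(-(2.2+\frac1{50}\sqrt{n/(2m_i)})j\big)$. Take a maximal subset of these $P$ with pairwise $d>2\varrho_i$. The closed discs of radius $\varrho_i$ about its members are disjoint and each contains at least $m_i$ roots, so the subset has at most $n/m_i$ members. Every such $P$ is within $2\varrho_i$ of a member. By Lemma 4(b) with $R=He^{j+1}$, $r=2\varrho_i$, there are at most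
$$\frac n{m_i}\big(1+4\pi\varrho_iH^2e^{2j+2}\big)$$
of them. Sum over $i$. First, $\sum_in/m_i\le2n/m_0$. Second, with $X=n/m_i$ we have $\varrho_ie^{2j}\le e^{-j/5}e^{-\frac1{50}\sqrt{X/2}}$, because $j\ge1$; and the values $X$ form part of a geometric progression with ratio $\frac12$, at most one in each interval $[2^k,2^{k+1})$, so $\sum Xe^{-\frac1{50}\sqrt{X/2}}\le\sum_{k\ge0}2^{k+1}e^{-\frac1{50}2^{(k-1)/2}}+\sum_{k<0}2^{k+1}\le C$. $\square$

## 6. Long chains of solutions near one root

Besides textbook facts we use one published theorem.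

**Thue–Siegel principle** (Bombieri–Mueller; in this form Bombieri–Schmidt, *On Thue's equation*, Invent. Math. 88 (1987), 69–81; restated in Stewart, J. Amer. Math. Soc. 4 (1991), 793–835). Let $\theta$ be algebraic of degree $r\ge3$ with Mahler measure $M(\theta)$. Let $0<\mathsf t<\sqrt{2/r}$, $\sqrt{2-r\mathsf t^2}<\mathsf q<\mathsf t$, and put
$$\lambda=\frac2{\mathsf t-\mathsf q},\qquad A_1=\frac{\mathsf t^2}{2-r\mathsf t^2}\Big(\log M(\theta)+\frac r2\Big),\qquad\gamma=\frac{r\mathsf t^2+\mathsf q^2-2}{r-1},$$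
and suppose $\lambda<r$. Call a rational $x/y$ in lowest terms very good if $|\theta-x/y|<(4e^{A_1}\max(|x|,|y|))^{-\lambda}$. If $x/y\ne x'/y'$ are both very good, then
$$\log(4e^{A_1})+\log\max(|x'|,|y'|)\le\gamma^{-1}\big(\log(4e^{A_1})+\log\max(|x|,|y|)\big).$$

Recall that the Mahler measure of a polynomial $\prod(\alpha_ix+\beta_i)$ is $\prod\max(|\alpha_i|,|\beta_i|)$, and that $M(\theta)$ is that of the primitive integral minimal polynomial. We take $\mathsf t=\sqrt{2/(r+a^2)}$, $\mathsf q=b\,\mathsf t$ with $a=\frac1{20}$, $b=\frac1{10}$. Then $2-r\mathsf t^2=a^2\mathsf t^2<\mathsf q^2$, so the conditions hold, and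
$$\lambda=\frac{\sqrt{2(r+a^2)}}{0.9}\le0.91\,r,\qquad A_1=400\Big(\log M(\theta)+\frac r2\Big),\qquad\gamma^{-1}=\frac{(r+a^2)(r-1)}{2(b^2-a^2)}=\frac{(r+a^2)(r-1)}{0.015}\le67r^2.\tag{10}$$
For $\lambda$: the ratio $\sqrt{2(r+a^2)}/r$ decreases in $r$, and at $r=3$ we have $\lambda<2.723<2.73$.

**Lemma 7.** Let $n\ge3$, $\omega>1$, and let $P_1,\dots,P_m\in\mathcal P$ $(m\ge2)$ be distinct, $t_j=t_{P_j}$, with
$$t_1\ge1,\qquad\log H\le t_1,\qquad t_{j+1}\ge\omega t_j,\qquad\log A\le3t_2 .$$
Suppose that for some $v\in\mathbb P^1(\mathbb C)$ and all $j$ we have $d(P_j,v)\le e^{-2t_j}$, and that some root $r_{i(j)}$ has $d(P_j,r_{i(j)})\le e^{-2t_j}$. Then $m\le C(1+\log n/\log\omega)$.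

*Proof.* Consider only the $j$ with $t_j\ge10^6n^2t_2$. Since $t_j\ge\omega^{j-2}t_2$ for $j\ge2$, the others number at most $2+\log(10^6n^2)/\log\omega$.

**Step 1: all these points are extremely close to one real root.** All summands in (4) are $\ge 0$, so for $i\ne k$ we get $\rho_{ik}\ge e^{-n(n-1)\log A}\ge e^{-3n^2t_2}$. For two indices $j,j'$ under consideration, passing through $v$,
$$d(r_{i(j)},r_{i(j')})\le2e^{-2t_j}+2e^{-2t_{j'}}\le4e^{-4n^2t_2}<e^{-3n^2t_2},$$
as $n^2t_2\ge9>\log4$. So $i(j)=i(j')$; call the common root $r_1$. As $\tilde F$ is real, $\overline{r_1}$ is also a root, as close to the real direction $P_j$ as $r_1$ is; so $d(r_1,\overline{r_1})\le2e^{-2t_j}<e^{-3n^2t_2}$, hence $\overline{r_1}=r_1$ and $r_1$ is a real direction. For $i\ge2$ we have $d(P_j,r_1)\le e^{-2t_j}\le\rho_{1i}/2$, so $d(P_j,r_i)\ge\rho_{1i}/2$. By (4), $\sum_{i\ge2}\tau_i(P_j)\le n+n(n-1)\log A\le4n^2t_2$. By (2) and $\log A\ge0$, $\sum_i\tau_i(P_j)\ge n(t_j-\log H)$, so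
$$\tau_1(P_j)\ge n(t_j-\log H)-4n^2t_2\ge nt_j-5n^2t_2\ge0.98\,nt_j .$$
Thus $d_j:=d(P_j,r_1)\le e^{-0.98nt_j}$.

**Step 2: return to integral coordinates of controlled size.** Let $b_1,b_2$ be a Gauss-reduced basis of $\Lambda$: $\|b_1\|\le\|b_2\|$ and $|\langle b_1,b_2\rangle|\le\frac12\|b_1\|^2$. The sine of the angle between $b_1,b_2$ is then at least $\frac{\sqrt3}2$, and covolume $1$ gives $\|b_1\|\|b_2\|\le\frac2{\sqrt3}$, so $\|b_1\|\le(4/3)^{1/4}<e$. Since $\|P_1\|\ge e$, $P_1\ne\pm b_1$; both are primitive, so $|\det(P_1,b_1)|\ge1$ and $e^{t_1}\ge1/\|b_1\|\ge\frac{\sqrt3}2\|b_2\|$, i.e. $\|b_2\|\le\frac2{\sqrt3}e^{t_1}$. Write $P_j=x'b_1+y'b_2$ with $\gcd(x',y')=1$ and $\mathcal H_j=\max(|x'|,|y'|)$. From $|x'|=|\det(P_j,b_2)|\le\|P_j\|\|b_2\|$, $|y'|=|\det(P_j,b_1)|\le\|P_j\|\|b_1\|$ and $\|P_j\|\le2\mathcal H_j\|b_2\|$ we get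
$$t_j-t_1-0.9\le\log\mathcal H_j\le t_j+t_1+0.2.\tag{11}$$
The form $F_1(x',y')=\tilde F(x'b_1+y'b_2)$ is $F$ composed with an element of $GL_2(\mathbb Z)$, hence integral and irreducible over $\mathbb Q$.

**Step 3: closeness of directions becomes closeness of a rational to an algebraic number.** Let $v_1=x_1b_1+y_1b_2$ be a real unit vector in the direction $r_1$. As $1\le2\max(|x_1|,|y_1|)\|b_2\|$, we have $\max(|x_1|,|y_1|)\ge1/(2\|b_2\|)$. Suppose $|y_1|\ge|x_1|$; in the other case exchange the coordinates and use $y'/x'$. Let $\theta=x_1/y_1$. Then $F_1(\theta,1)=0$, and $\theta$ has degree $n$. Let $\varphi\in[0,\frac\pi2]$ be the angle between the lines of $P_j$ and $v_1$. For a suitable sign of $v_1$,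
$$\Big\|\frac{P_j}{\|P_j\|}-v_1\Big\|=2\sin\frac\varphi2=\frac{\sin\varphi}{\cos(\varphi/2)}\le\sqrt2\,d_j .$$
Each coordinate of a vector $w$ with respect to $b_1,b_2$ is at most $\|b_2\|\|w\|$ in absolute value, being up to sign a determinant with the other basis vector. So
$$\Big|\frac{|y'|}{\|P_j\|}-|y_1|\Big|\le\sqrt2\,\|b_2\|d_j\le\frac1{4\|b_2\|}\le\frac{|y_1|}2,$$
where the middle inequality holds since $\|b_2\|^2d_j\le\frac43e^{2t_1}e^{-0.98nt_j}$ is far below $1/(4\sqrt2)$. Thus $|y'|\ge\|P_j\||y_1|/2>0$ and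
$$\Big|\frac{x'}{y'}-\theta\Big|=\frac{|\det(P_j,v_1)|}{|y'||y_1|}=\frac{\|P_j\|d_j}{|y'||y_1|}\le\frac{2d_j}{y_1^2}\le8\|b_2\|^2d_j\le11e^{2t_1}e^{-0.98nt_j}\le e^{-0.96nt_j}.$$

**Step 4: apply the principle.** $F_1(x,1)$ is an integer multiple of the primitive minimal polynomial of $\theta$ and factors as $\prod(L_i(b_1)x+L_i(b_2))$, so $M(\theta)\le\prod_i\max(|L_i(b_1)|,|L_i(b_2)|)\le A^n\|b_2\|^n$. (With the coordinates exchanged, the same bound holds.) Hence $\log M(\theta)\le n(3t_2+t_1+0.15)\le5nt_2$, and by (10) with $r=n$, $A_1\le400(5nt_2+\frac n2)\le2200nt_2$. With (11), $\log(4e^{A_1}\mathcal H_j)\le\log4+2200nt_2+t_j+t_1+0.2\le1.02\,t_j$. Since $\lambda\cdot1.02\,t_j\le0.91\cdot1.02\,nt_j<0.96\,nt_j$, all our approximations are very good, and they are distinct. For two of them with $t_j<t_{j'}$, by (11) and (10),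
$$0.99\,t_{j'}\le\log\mathcal H_{j'}\le67n^2\cdot1.02\,t_j,\qquad\text{so}\qquad t_{j'}\le70n^2t_j .$$
So at most $1+\log(70n^2)/\log\omega$ such $j$ exist. Together with the indices put aside at the start, and $n\ge3$, this is the claim. $\square$

## 7. A bound root by root

The natural attempt is now: assign each large solution to its nearest root, show that the sizes in each group grow geometrically, and apply Lemma 7.

**Proposition 8.** For every $n\ge3$ there is a constant $C(n)$ depending only on $n$ such that $|\mathcal P|\le C(n)H^2$.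

*Proof.* Use a fully balanced $g$. In this proof implied constants may depend on $n$.

**Step 1: small points.** By Lemma 4(a), those with $u<40$ number $\ll H^2$.

**Step 2: every other point is deep in a cluster.** Let $u\ge40$. From (2), (5) and (6) with $\sigma=\infty$, $\sum_mw_m\tau_{(m)}(P)\ge u-0.35$. By (8) and $w_m\le\frac1n$ the terms with $m>n/2$ contribute at most $0.85$. So
$$\sum_{m\le n/2}w_m\tau_{(m)}(P)\ge u-0.35-0.85>0.95u .$$
By (9), it is impossible that $\tau_{(m)}(P)<a_mu$ for all $m\le n/2$. So some $m\le n/2$ has $\tau_{(m)}(P)\ge a_mu\ge2.2u$.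

**Step 3: medium points.** Consider those with $u\ge40$ and $t<100(1+\log H)$. As $u\le t$, only integers $j\le100(1+\log H)$ occur in Lemma 6, applied with $m_0=1$; summing, they number $\ll n(1+\log H)+H^2\ll H^2$.

**Step 4: large points form chains.** Let $t\ge100(1+\log H)$. Then $u\ge0.99t\ge99$, so by Step 2 a nearest root $r$ has $d(P,r)\le e^{-2.2u}\le e^{-2.17t}$. Consider the points for which a fixed $r$ is the chosen nearest root, ordered $t_1\le t_2\le\cdots$, and suppose there are at least two. By (3), for $i<j$, $e^{-t_i-t_j}\le2e^{-2.17t_i}$, so $t_j\ge1.17t_i-\log2\ge1.1t_i$.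

**Step 5: $A$ is controlled by the second point of the chain.** Put $T=t_1+t_2+\log2$. By (3), $d(P_1,r)$ and $d(P_2,r)$ cannot both be $<e^{-T}$. For a $P_a$ ($a\in\{1,2\}$) with $d(P_a,r)\ge e^{-T}$, all $\tau_i(P_a)\le T$, as $r$ is nearest. By (1), $\log A\le\log H-t_a+T\le T\le3t_2$.

**Step 6: conclude.** Lemma 7 with $v=r$, $\omega=1.1$ bounds each group by $C(1+\log n)$, and there are at most $n$ groups. $\square$

This proves Theorem 1 when $n$ is bounded. For large $n$ it fails at visible places: Step 3 costs $n(1+\log H)$ because a single root counts as a cluster ($m_0=1$), and Step 6 costs one group per root, each of size up to $C(1+\log n)$. The price per root is not a matter of constants: for even $n$, the inequality $|2x^n+y^n|\le1$ has only the solutions $(0,\pm1)$, yet the form has $n$ roots, and the method pays for each of them. We need something of which there are only $\ll s$.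

On the real line there is such a thing. By Descartes' rule of signs, the real polynomial $f(z)=F(z,1)$ and its derivative have at most $\ll s$ real zeros, so the line splits into $\ll s$ pieces on which $|f|$ is monotone. Slide a solution $P$ along its piece toward the end where $|f|$ is smaller. The form stays small, so at every stage of the slide the average depth stays large. If this depth comes from very few, very deep roots, then all stages lie in $n$ tiny discs about the roots, and $n$ tiny discs cannot cover the path unless the path is itself tiny. So $P$ is very close to an end of its piece. This breaks down when the depth comes from a large proportion of the roots at moderate depth: the path can then stay inside one cluster, and sliding says nothing. So we split the solutions by this criterion, and treat the second kind by other means.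

## 8. Large degree: deep roots in small proportion, and sliding to a tip

Let $\beta=n^{-1/8}$ and $K=\frac{n^{1/8}}{800\log n}$. Let $C_1$ be the absolute constant of Lemma 12 below (whose statement and proof use nothing from this section), $C_2=2C_1+2$ and $C_3=\max(1000,100C_2)$. Fix an absolute constant $n_0$ such that for all $n\ge n_0$:

* $\beta\le\frac14$, $\ n^{1/8}\ge100(\log n+5)$, $\ 5n^{1/8}>\log(2n)$;
* $K\ge n^{1/10}$, $\ K/2\ge n^{1/11}$, $\ K\ge4$;
* $2C_1n^{-1/2}\le n^{-1/8}$, $\ n^{7/8}\ge2$, $\ n^{7/8}+1\le n/2$.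

For $n<n_0$, Proposition 8 gives $|\mathcal P|\ll H^2$. From now on $n\ge n_0$. By Lemma 4(a), points with $u<C_3$ number $\ll H^2$.

**Definition.** Suppose $g$ is chosen, at most two elements of $\mathcal P$ are discarded, and to every other $P\in\mathcal P$ a number $\sigma_P\ge0$ is attached with
$$c_P(\tau)\le\beta\qquad\text{for }\tau>\sigma_P.\tag{12}$$
Put
$$E_P=u+\log A-\int_0^{\sigma_P}c_P\,d\tau.\tag{13}$$
A non-discarded $P$ with $u\ge C_3$ is *far* if $E_P\ge u/100$ and *non-far* otherwise.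

So $E_P$ is the depth that is still required after the part of the profile before $\sigma_P$ has been used. As a small example, if no proportion larger than $\beta$ of the roots is close to $P$ at all, say $\sigma_P=0$, then $E_P=u+\log A\ge u$ and $P$ is far when $u\ge C_3$.

**Proposition 9.** Under (12), there are $\ll H^2+s$ far points.

*Proof.* Let $P$ be far. Then $E_P\ge u/100\ge10$. By (2) and (13), $\int_{\sigma_P}^\infty c_P\ge E_P$. Here $c_P\le\beta$, and $c_P$ vanishes beyond $\tau_{(1)}(P)$; so $\tau_{(1)}(P)\ge\sigma_P+E_P/\beta$, that is, some root lies within $e^{-(\sigma_P+E_P/\beta)}$ of $P$.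

**Step 1: far points with $H>n$ and $u<\log H$.** Here we can afford one unit per root. Those with $j\le u<j+1$ lie within $e^{-jn^{1/8}/100}$ of one of $n$ roots. By Lemma 4(b) they number at most
$$n\big(1+CH^2e^{2j+2}e^{-jn^{1/8}/100}\big)\le n+CH^2e^{-j},$$
because $n^{1/8}/100\ge\log n+5$ gives $e^{-jn^{1/8}/100}\le n^{-1}e^{-5j}$. Summing over $j\le\log H$ gives $\ll n(1+\log H)+H^2\ll H^2$, as $n<H$.

**Step 2: a radius for the remaining far points.** Let $H\le n$ or $u\ge\log H$. In both cases $t=u+\log H\le2u\log n$. Put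
$$S_P=\sigma_P+\frac{E_P}{4\beta}.$$
We record, using $E_P\ge u/100$, then $\beta\le\frac14$ and $c_P\le1$:
$$S_P\ge\frac{u\,n^{1/8}}{400}\ge Kt_P,\qquad S_P\ge\sigma_P+E_P\ge\int_0^{\sigma_P}c_P+E_P=u+\log A\ge\log A.\tag{14}$$
Moreover some root lies within $e^{-S_P}$ of $P$.

**Step 3: monotone pieces.** This step produces the $\ll s$ centres. Let $f(z)=F(z,1)$, which has $s+1$ terms and $f(0)\ne0$. Applying Descartes' rule to $f(z)$ and $f(-z)$, $f$ has at most $2s$ real zeros; $f'$ has $s$ terms, so at most $2(s-1)$ nonzero real zeros. Cutting $[-1,1]$ at these points and at $0$ uses at most $4s-1$ cuts and gives at most $4s$ closed intervals, on each of which $|f|$ is monotone. Call the endpoint $\alpha_I$ of such an interval $I$ with the smaller value of $|f|$ its *tip*. (For $f=z^2-2z+5$, say, there are no real zeros, $f'$ vanishes at $1$, and the pieces of $[-1,1]$ are $[-1,0]$ with tip $0$ and $[0,1]$ with tip $1$.) Do the same for $F(1,z)$. Every $gP=(x,y)\in\mathbb Z^2$ has $y\ne0$ and $x/y\in[-1,1]$,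 or $x\ne0$ and $y/x\in[-1,1]$; so it belongs to one of at most $8s$ pieces.

**Lemma 10.** Let $P$ be as in Step 2, $gP=(x,y)$, $z=x/y\in I$, $\hat e=g^{-1}(1,0)$, $\hat\alpha=g^{-1}(\alpha_I,1)$. Then $d(P,\hat e)\le e^{-S_P}$ or $d(P,\hat\alpha)\le e^{-S_P}$. The symmetric statement holds for pieces of $F(1,z)$, with $\hat e=g^{-1}(0,1)$.

*Proof of Lemma 10.* Write $\sigma,E,S$ for $\sigma_P,E_P,S_P$ and suppose neither holds. For $\zeta$ between $z$ and $\alpha_I$ let
$$Q=Q(\zeta)=g^{-1}(y\zeta,y)=P+(\zeta-z)y\,\hat e\ne0 .$$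
As $\zeta$ moves from $z$ to $\alpha_I$, $d(P,Q(\zeta))$ goes continuously from $0$ to $d(P,\hat\alpha)>e^{-S}$. Stop at the first $\zeta$ where it equals $e^{-S}$. On this path $d(P,Q)\le e^{-S}$, and $d(P,Q)$ takes all values in $[0,e^{-S}]$.

*$Q$ is not much shorter than $P$.* We have $\det(Q,\hat e)=\det(P,\hat e)$, and $d(Q,\hat e)\le d(P,\hat e)+e^{-S}\le2d(P,\hat e)$. So $\|Q\|=\|P\|\,d(P,\hat e)/d(Q,\hat e)\ge\|P\|/2$.

*The form is still small at $Q$.* As we move toward the tip, $|\tilde F(Q)|=|y|^n|f(\zeta)|\le|y|^n|f(z)|=|\tilde F(P)|\le h$. So by (1), $\int_0^\infty c_Q\ge t-\log2+\log A-\log H$.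

*The depth of $Q$ up to $S$ is limited by that of $P$.* For $\log2\le\tau\le S$, $d(Q,r)\le e^{-\tau}$ implies $d(P,r)\le2e^{-\tau}$, so $c_Q(\tau)\le c_P(\tau-\log2)$. With (12),
$$\int_0^Sc_Q\le\log2+\int_0^\sigma c_P+\beta(S-\sigma)=\log2+\int_0^\sigma c_P+\frac E4 .$$

*So some root is extremely close to $Q$.* Subtracting, $\int_S^\infty c_Q\ge\frac34E-2\log2\ge\frac12E$, as $E\ge10$. For $\tau\ge S$ we have $c_Q(\tau)\le c_Q(S)\le c_P(S-\log2)\le\beta$, since $S-\sigma=\frac E{4\beta}\ge10>\log2$. Hence some root lies within $\varrho:=e^{-S-E/(2\beta)}$ of $Q$.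

*Contradiction by covering.* Every value in $[0,e^{-S}]$ is some $d(P,Q)$, hence within $\varrho$ of one of the $n$ numbers $d(P,r_i)$. An interval of length $e^{-S}$ is thus covered by $n$ intervals of length $2\varrho$: $e^{-S}\le2n\varrho$, i.e. $\frac E{2\beta}\le\log(2n)$. But $\frac E{2\beta}\ge5n^{1/8}>\log(2n)$. For pieces of $F(1,z)$ the same proof applies with $z=y/x$ and $Q=g^{-1}(x,x\zeta)=P+(\zeta-z)x\,\hat e$. $\square$

**Step 4: each centre attracts boundedly many points.** By Lemma 10 each $P$ as in Step 2 satisfies $d(P,v)\le e^{-S_P}$ for one of at most $8s+2$ centres $v$, the tips $\hat\alpha_I$ and the two $\hat e$'s. Fix a centre and let $P_1,\dots,P_m$, $m\ge2$, be the points assigned to it, $t_1\le t_2\le\cdots$, $S_j=S_{P_j}$. Here $t_1\ge u_{P_1}\ge1$ and $t_1\ge\log H$. By (3), for $i<j$, $e^{-t_i-t_j}\le2e^{-\min(S_i,S_j)}$. By (14), $\min(S_i,S_j)\ge Kt_i$, so $t_j\ge(K-1)t_i-\log2\ge\frac K2t_i$, as $K\ge4$ and $t_i\ge1$. Also by (14), $\min(S_1,S_2)\ge\log A$, so $t_1+t_2\ge\log A-\log2$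 and $\log A\le3t_2$. Since $K\ge2$, $e^{-S_j}\le e^{-2t_j}$, which bounds both the distance to $v$ and the distance to some root. Lemma 7 applies with $\omega=K/2\ge n^{1/11}$ and gives $m\le C(1+11)\ll1$. So the far points of Step 2 number $\ll s$. $\square$

Note how the $\log n$ of Lemma 7 has disappeared: with few roots in play, consecutive sizes differ by a power of $n$.

It remains to choose $g$ and $\sigma_P$ so that (12) holds and the non-far points number $\ll H^2+s$. We do this differently for $s<\sqrt n$ and $s\ge\sqrt n$.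

## 9. Sparse forms, $s<\sqrt n$: zeros of short exponential sums

For a very sparse form the roots cannot cluster, except near the two coordinate directions. The reason is a bound for zeros of exponential sums. For one instance, $b_0+b_1e^{nw}$ with $b_0b_1\ne0$ has its zeros on a vertical line with spacing $2\pi/n$, so at most $1+n\rho/\pi$ of them in $|w|\le\rho$.

**Lemma 11.** Let $G(w)=\sum_{j=0}^sb_je^{m_jw}\not\equiv0$ with $s\ge1$ and distinct integers $0\le m_j\le n$. For $\rho>0$, $G$ has at most $C(s+n\rho)$ zeros in $|w|\le\rho$.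

*Proof.* **Step 1: express $G(w)$ through values on a small set.** Put $\eta=\rho/s$ and $x_j=e^{m_j\eta}\in[1,e^{n\eta}]$. For $|w|\le4\rho$ let $q(x)=\sum_{k=0}^sq_kx^k$ interpolate $\varphi(x)=x^{w/\eta}$ at the distinct points $x_0,\dots,x_s$. Since $\varphi(x_j)=e^{m_jw}$,
$$G(w)=\sum_jb_jq(x_j)=\sum_kq_k\sum_jb_je^{m_jk\eta}=\sum_{k=0}^sq_kG(k\eta),\qquad0\le k\eta\le\rho .$$

**Step 2: bound the $q_k$.** Newton's form is $q=\sum_k\varphi[x_0,\dots,x_k]\prod_{i<k}(x-x_i)$, and the Hermite–Genocchi formula writes the divided difference as an integral of $\varphi^{(k)}$ over a simplex of volume $1/k!$. So for $1\le k\le s$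
$$\big|\varphi[x_0,\dots,x_k]\big|\le\max_{[1,e^{n\eta}]}\frac{|\varphi^{(k)}|}{k!}\le\Big|\binom{w/\eta}k\Big|e^{n|w|}\le\frac{(4s+k)^k}{k!}e^{4n\rho}\le\Big(\frac{5es}k\Big)^ke^{4n\rho}\le(5e)^se^{4n\rho},$$
using $|w/\eta|\le4s$, $k!\ge(k/e)^k$, and that $(5es/k)^k$ increases in $k\le s$. For $k=0$ the bound is $e^{4n\rho}$. The coefficients of $\prod_{i<k}(x-x_i)$ have absolute sum at most $\prod_{i<k}(1+x_i)\le2^se^{ns\eta}=2^se^{n\rho}$. So $\sum|q_k|\le(s+1)(10e)^se^{5n\rho}$, and
$$\max_{|w|\le4\rho}|G|\le e^{C(s+n\rho)}\max_{|w|\le\rho}|G|.$$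

**Step 3: count zeros by Jensen's formula.** Let $w_1$ maximize $|G|$ on $|w|\le\rho$; then $G(w_1)\ne0$. The disc $|w-w_1|\le3\rho$ lies in $|w|\le4\rho$. By Jensen's formula the number of zeros in $|w-w_1|\le2\rho$, a disc that contains $|w|\le\rho$, is at most $\frac{1}{\log(3/2)}\log\frac{\max_{|w|\le4\rho}|G|}{|G(w_1)|}\le\frac{C(s+n\rho)}{\log(3/2)}$. $\square$

Now take the diagonal $g=\mathrm{diag}(\mu,\mu^{-1})$ of Lemma 5(b). A diagonal $g$ is needed here because then $\tilde F$ has the same monomials as $F$. The lattice is $\Lambda=\mathbb Zb_x+\mathbb Zb_y$ with $b_x=(\mu^{-1},0)$, $b_y=(0,\mu)$. Discard $\pm b_x,\pm b_y$. Let $P=(X,Y)\in\mathcal P$ be another point; being primitive, it has $XY\ne0$. Suppose $|X|\le|Y|$; otherwise exchange the roles of the coordinates. Define $\tau_0$ by $e^{-\tau_0}=d(P,e_2)=|X|/\|P\|$.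

**Lemma 12.** With an absolute $C_1$, in this situation $c_P(\tau)\le C_1\big(\frac sn+e^{-(\tau-\tau_0)}\big)$ for $\tau\ge\tau_0$.

*Proof.* For $\tau<\tau_0+\log8$ this is trivial if $C_1\ge8$. Let $\tau\ge\tau_0+\log8$ and $\xi_P=X/Y$, so $e^{-\tau_0}\le|\xi_P|\le1$. Every root can be written $(\xi_i,1)$, as $F(1,0)\ne0$. Consider a root with $d_i:=d(P,r_i)\le e^{-\tau}\le\frac18|\xi_P|\le\frac18$. Then
$$|\xi_P-\xi_i|=d_i\sqrt{1+\xi_P^2}\,\sqrt{1+|\xi_i|^2}\le\sqrt2\,d_i\,(2+|\xi_P-\xi_i|),$$
and $d_i\le\frac18$ gives $|\xi_P-\xi_i|\le\frac{2\sqrt2}{1-\sqrt2/8}d_i\le3.5d_i\le r|\xi_P|$ with $r=\min(3.5e^{-(\tau-\tau_0)},\frac12)$. (Indeed $d_i\le e^{-(\tau-\tau_0)}e^{-\tau_0}\le e^{-(\tau-\tau_0)}|\xi_P|$, and $3.5/8<\frac12$.) So $\xi_i=\xi_Pe^w$ with $|w|\le-\log(1-r)\le2r$, and $w$ is a zero of $G(w)=\tilde F(\xi_Pe^w,1)\not\equiv0$, an exponential sum with $s+1$ terms and exponents in $[0,n]$. Distinct roots give distinct $w$. Lemma 11 with $\rho=2r$ gives $k_P(\tau)\le C(s+2nr)\le C(s+7ne^{-(\tau-\tau_0)})$.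 $\square$

**Proposition 13.** If $n\ge n_0$ and $s<\sqrt n$, then $|\mathcal P|\ll H^2+s$.

*Proof.* **Step 1: choose $\sigma_P$ and check (12).** Put $\sigma_P=\tau_0+\log(n/s)$. For $\tau\ge\sigma_P$ Lemma 12 gives $c_P\le2C_1s/n\le2C_1n^{-1/2}\le\beta$, so (12) holds. Also
$$\int_{\tau_0}^{\sigma_P}c_P\le C_1\Big(\frac sn\log\frac ns+1\Big)\le2C_1 .$$

**Step 2: bound $E_P$ below in terms of $\tau_0$.** By (13), (5) and (6) with $\sigma=\tau_0$,
$$E_P\ge u-0.35-2C_1-\sum_mw_m\min(\tau_{(m)}(P),\tau_0).$$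
Let $\tau=\min(\tau_{(m)}(P),\tau_0)$. Then $m$ roots are within $e^{-\tau}$ of $P$, and $d(P,e_2)\le e^{-\tau}$, so $m$ roots are within $2e^{-\tau}$ of $e_2$, and $\tau\le\tau_{(m)}(e_2)+\log2$. As $e_2$ is balanced, (8) at $e_2$ and $\sum w_m=\frac12$ show that the terms $m>n/2$ contribute at most $0.85+\frac12\log2<1.4$. The terms $m\le n/2$ contribute at most $\frac5{12}\tau_0$ by (7). Since $0.35+1.4\le2$,
$$E_P\ge u-\frac5{12}\tau_0-C_2.\tag{15}$$

**Step 3: non-far points are close to an axis, and not large.** For a non-far point, $E_P<u/100$ and $u\ge C_3\ge100C_2$, so (15) gives $\frac5{12}\tau_0>0.98u$, hence $\tau_0\ge2.2u$. On the other hand $|X|\mu=|\det(P,b_y)|\ge1$, and $|Y|\ge\mu$ as $Y$ is a nonzero integer multiple of $\mu$; so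
$$e^{-\tau_0}=\frac{|X|}{\|P\|}\ge\frac1{\mu\|P\|}\ge\frac1{|Y|\,\|P\|}\ge e^{-2t}.$$
Hence $2.2u\le\tau_0\le2t=2u+2\log H$, i.e. $u\le10\log H$. With the coordinates exchanged, the argument is the same with $b_x$, $\mu^{-1}$ in place of $b_y$, $\mu$.

**Step 4: count them.** Non-far points with $j\le u<j+1$ lie within $e^{-2.2j}$ of $e_1$ or $e_2$. By Lemma 4(b) there are at most $2(1+CH^2e^{-j/5})$. Summing over $j\le10\log H$ gives $\ll H^2+\log H\ll H^2$.

The points with $u<C_3$ ($\ll H^2$), the two discarded points and the far points (Proposition 9, $\ll H^2+s$) complete the count. $\square$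

## 10. Many terms, $s\ge\sqrt n$: clusters of at least $\beta n$ roots

Now we may pay any amount $\ll\sqrt n$. There are still too many roots, but there are at most $\beta^{-1}=n^{1/8}$ disjoint clusters containing more than $\beta n$ roots each. This decides the choice of $\sigma_P$.

**Proposition 14.** If $n\ge n_0$ and $s\ge\sqrt n$, then $|\mathcal P|\ll H^2+s$.

*Proof.* Take a fully balanced $g$ and discard nothing.

**Step 1: choose $\sigma_P$ and check (12).** Put $m_*=\lfloor\beta n\rfloor+1\le n/2$ and $\sigma_P=\tau_{(m_*)}(P)$. For $\tau>\sigma_P$ we have $k_P(\tau)\le m_*-1\le\beta n$, so (12) holds, and Proposition 9 bounds the far points.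

**Step 2: a non-far point is deep in a big cluster.** Let $P$ be non-far. By (13),
$$\int_0^{\sigma_P}c_P\,d\tau>\log A+0.99u.\tag{16}$$
Since $\min(\tau_{(m)},\tau_{(m_*)})=\tau_{(\max(m,m_*))}$, (5) and (6) with $\sigma=\sigma_P$ give $\sum_mw_m\tau_{(\max(m,m_*))}(P)\ge0.99u-0.35$. For $m>n/2\ge m_*$ the maximum is $m$, so by (8) these terms contribute at most $0.85$, and
$$\sum_{m\le n/2}w_m\tau_{(\max(m,m_*))}(P)\ge0.99u-0.35-0.85>0.95u .$$
By (9) some $m\le n/2$ has $\tau_{(m')}(P)\ge a_mu\ge a_{m'}u$ with $m'=\max(m,m_*)\in[m_*,n/2]$; here we used that $a_m$ decreases in $m$.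

**Step 3: non-far points with $t<100(1+\log H)$.** Apply Lemma 6 with $m_0=m_*>\beta n$ for each $j\le100(1+\log H)$. They number $\ll\beta^{-1}(1+\log H)+H^2=n^{1/8}(1+\log H)+H^2$. If $H\le n$, the first term is $\le n^{1/8}(1+\log n)\ll\sqrt n\le s$; if $H>n$, it is $\ll H^2$. So there are $\ll s+H^2$.

**Step 4: group the non-far points with $t\ge100(1+\log H)$.** For these $u\ge0.99t$ and $\sigma_P\ge\tau_{(m')}(P)\ge2.2u\ge2.17t$. The closed disc of radius $e^{-\sigma_P}$ about $P$ contains at least $m_*$ roots. Repeatedly choose a remaining $Q$ with $\sigma_Q$ maximal, and put into its group all remaining $P$ with $d(P,Q)\le e^{-\sigma_P}+e^{-\sigma_Q}$. A later chosen $Q'$ is not in the group of $Q$, so the discs of the chosen points are disjoint, and there are at most $n/m_*<\beta^{-1}$ groups. In the group of $Q$ we have $\sigma_P\le\sigma_Q$, so $d(P,Q)\le2e^{-\sigma_P}$, and thus $d(P,P')\le4\max(e^{-\sigma_P},e^{-\sigma_{P'}})$ for $P,P'$ in the group. By (3), if $P\ne P'$,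
$$t_P+t_{P'}\ge\min(\sigma_P,\sigma_{P'})-\log4.\tag{17}$$

**Step 5: sizes grow geometrically, but are bounded by $A$.** Order a group with at least two elements by $t_1\le t_2\le\cdots$, and write $\sigma_j=\sigma_{P_j}$. For $i<j$, $\min(\sigma_i,\sigma_j)\ge2.17t_i$, so (17) gives $t_j\ge1.17t_i-\log4\ge1.1t_i$, as $t_i\ge100$. By (16) and $c_P\le1$, $\log A<\sigma_P$ for each $P$, so (17) gives $\log A\le t_1+t_2+\log4\le3t_2$. On the other hand a big cluster makes $\log A$ large: on $[0,\sigma_j]$ we have $k_{P_j}\ge m_*$, so there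
$$\kappa_{P_j}\ge\frac{m_*(m_*-1)}{n^2}\ge\frac{\beta n(\beta n-1)}{n^2}\ge\frac{\beta^2}2,$$
as $\beta n=n^{7/8}\ge2$. By (5), $\log A\ge\frac{\beta^2}4\sigma_j-0.35\ge\frac{\beta^2}2t_j-0.35$. Hence for $j\ge2$
$$1.1^{\,j-2}t_2\le t_j\le2\beta^{-2}(3t_2+0.35)\le7n^{1/4}t_2,$$
so $j\ll\log n$. In total these points number $\ll n^{1/8}\log n\ll\sqrt n\le s$.

Adding the points with $u<C_3$, the far points, and the non-far points of Steps 3 and 5, we get $|\mathcal P|\ll H^2+s$. $\square$

Step 5 did not need the Thue–Siegel principle: for a cluster of at least $\beta n$ roots the discriminant alone ends the chain.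

*Proof of Theorem 1.* For $3\le n<n_0$, Proposition 8 gives $|\mathcal P|\ll H^2$, because $n_0$ is an absolute constant. For $n\ge n_0$, Propositions 13 and 14 give $|\mathcal P|\ll H^2+s$ in the cases $s<\sqrt n$ and $s\ge\sqrt n$. Since $N(F,h)=2|\mathcal P|$ and $H^2=h^{2/n}$, we have $N(F,h)\le C(h^{2/n}+s)\le2C\,s\,h^{2/n}$, and the conjecture of Mueller and Schmidt holds. $\square$
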